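\title{There is no complete $2^{n-1}$-cap in $\mathrm{PG}(n,2)$}

\begin{abstract}
A cap in the binary projective space $\mathrm{PG}(n,2)$ is a set of points no three of which are collinear, and it is complete if it lies in no larger cap. We prove the conjecture that for $n\ge 2$ no complete cap has exactly $2^{n-1}$ points. The proof describes all complete caps with at least $2^{n-1}$ points: such a cap is the complement of a hyperplane, or it has $2^{n-1}+|H|$ points, where $H$ is the group of translations of the underlying vector space that preserve it, and its quotient by $H$ has an explicit form. The argument is an induction on the dimension and uses only Kneser's addition theorem and Harper's vertex-isoperimetric theorem.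
\end{abstract}

\section{Introduction}\label{sec:intro}

The points of the projective space $\mathrm{PG}(n,2)$ are the nonzero vectors of $F=\mathbb{F}_2^{\,n+1}$, and its lines are the triples $\{x,y,x+y\}$ with $x\ne y$. A \emph{$k$-cap} is a set of $k$ points no three of which are collinear. It is \emph{complete} if it is not contained in a $(k+1)$-cap. For which $k$ is there a complete $k$-cap?

Large complete caps are easy to write down. The complement of a hyperplane has $2^n$ points; the sum of two of them lies in the hyperplane, and every vector of the hyperplane is such a sum, so this is a complete cap. In $\mathrm{PG}(3,2)$ the five points $e_1,e_2,e_3,e_4,e_1+e_2+e_3+e_4$ have as their ten pairwise sums the remaining ten points, so they form a complete cap of size $5=2^2+1$. The preimage of a complete cap under a linear surjection is again a complete cap (Lemma~\ref{lem:quotient}), so the $5$-cap lifts to a complete cap of size $5\cdot 2^{n-3}=2^{n-1}+2^{n-3}$ in $\mathrm{PG}(n,2)$. The following two results are known. We quote them for orientation; the proofs in this paper do not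 use them.
\begin{itemize}
\item[(i)] For $n\ge3$, a complete $k$-cap in $\mathrm{PG}(n,2)$ with $k\ge2^{n-1}+1$ has $k=2^{n-1}+2^{n-1-g}$ for some $g\in\{0,2,3,\dots,n-1\}$, and each such size occurs.
\item[(ii)] For $n=2,3,4$ there is no complete $k$-cap with $k\le2^{n-1}$. In $\mathrm{PG}(5,2)$ the only complete $k$-cap with $k\le2^4$ has $k=13$. In $\mathrm{PG}(6,2)$ the sizes $k\le 2^5$ of complete caps are exactly $21\le k\le31$ with $k\ne23,30$.
\end{itemize}
The list in (i) descends to $2^{n-1}+1$. By (ii) the next value $2^{n-1}$ does not occur for $2\le n\le6$, although $2^{n-1}-1$ does occur for $n=6$. It is conjectured in \cite{sizes} that $2^{n-1}$ never occurs. We prove this.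

\begin{theorem}\label{thm:main}
For every integer $n\ge2$ there is no complete $2^{n-1}$-cap in $\mathrm{PG}(n,2)$.
\end{theorem}

The lifted $5$-cap suggests a reason. It is invariant under translation by a subspace $H$ of order $2^{n-3}$, and its size is $2^{n-1}+|H|$. If every complete cap with at least $2^{n-1}$ points, other than a hyperplane complement, has size $2^{n-1}+|H|$ with $H$ its group of translations, then $2^{n-1}$ is skipped because $|H|\ge1$. This size formula is part of Theorem~\ref{thm:classification}. The formula alone is too weak to carry an induction, so we prove with it a description of the caps with $H=0$; we call the data of this description a \emph{skeleton}. Theorem~\ref{thm:converse} is the converse, and decides which sets of the described form are complete caps.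

The proof runs as follows. Let $S$ be a complete cap in $F$ with trivial translation group and $|S|\ge|F|/4$ which is not a hyperplane complement. We choose a proper subspace $U$, as large as possible, in which $Z=S\cap U$ is a cap of the same kind with $|U|/4+1$ points, and we study how $S$ meets the cosets of $U$. Section~\ref{sec:small} does this by hand for $n\le4$. If $U$ has codimension at least $2$, the maximality of $U$ forces the well-filled cosets to be near-translates of $Z$, and counting finishes the proof (Section~\ref{sec:codim2}). If $U$ is a hyperplane, maximality says nothing; we use instead the skeleton of $Z$, which turns the problem into a question about a Boolean function (Sections~\ref{sec:tau}--\ref{sec:hyperplane}). Apart from Kneser's theorem and Harper's theorem, both recalled in Section~\ref{sec:boolean}, the paper is self-contained.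

\section{Caps as sum-free sets}\label{sec:basics}

A \emph{space} is a finite vector space over $\mathbb{F}_2$, its \emph{order} $|F|$ is the number of its elements, a \emph{functional} is a linear map to $\mathbb{F}_2$, and a \emph{hyperplane} is a subspace of index $2$. For subsets $X,Y$ we write $X+Y=\{x+y:x\in X,\ y\in Y\}$ and $3X=X+X+X$. In characteristic $2$ the union of a subspace and one of its cosets is a subspace.

A \emph{cap} in $F$ is a nonempty set $S\subset F$ with $S\cap(S+S)=\emptyset$, that is, with $0\notin 3S$. Since $0\in S+S$, a cap consists of nonzero vectors, and a relation $x+y+z=0$ among nonzero vectors has three distinct terms; so this is the projective notion. If $S$ is a cap and $y\notin S$, then $S\cup\{y\}$ fails to be a cap exactly when $y\in S+S$. Hence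
\[
S \text{ is complete}\iff F=S\sqcup(S+S),
\]
and we use completeness in the form: \emph{every vector outside $S$ is a sum of two points of $S$}. With $N=|F|=2^{n+1}$, the size in Theorem~\ref{thm:main} is $N/4$.

The \emph{stabilizer} of $X\subset F$ is the subspace $\operatorname{stab}(X)=\{g:X+g=X\}$. The set $X$ is \emph{$H$-periodic} if $H\subset\operatorname{stab}(X)$, which means that $X$ is a union of $H$-cosets, and \emph{aperiodic} if $\operatorname{stab}(X)=0$. The order of $\operatorname{stab}(X)$ divides $|X|$, so a set of odd size is aperiodic. A cap is \emph{bipartite} if some functional equals $1$ on all of it. We recall a fact of linear algebra: for a subset $X$ of a space and a function $\beta:X\to\mathbb{F}_2$,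
\begin{equation}\label{eq:extension}
\beta \text{ extends to a functional}\iff \beta(x_1)+\dots+\beta(x_k)=0 \text{ whenever } x_i\in X,\ x_1+\dots+x_k=0,
\end{equation}
since the condition on the right says that the linear extension of $\beta$ to the span of $X$ is well defined. For $\beta\equiv1$ it shows that $S$ is bipartite if and only if no odd number of points of $S$ sums to $0$; this is the condition for the graph on $F$ with edges $\{x,x+s\}$, $s\in S$, to be bipartite.

\begin{lemma}\label{lem:bipartite}
Every cap lies in a complete cap. A complete bipartite cap is the complement of a hyperplane.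
\end{lemma}

\begin{proof}
The first statement holds because $F$ is finite. If $\chi=1$ on $S$, then $S$ lies in $\{\chi=1\}$, which is a cap because $\chi$ vanishes on the sum of two of its points. If $S$ is complete, the two sets are equal.
\end{proof}

\begin{lemma}\label{lem:quotient}
Let $S\subset F$ be $H$-periodic, with image $S/H$ in $F/H$. Then $S$ is a cap, a complete cap, or a bipartite cap if and only if $S/H$ is one. If $H=\operatorname{stab}(S)$, then $S/H$ is aperiodic.
\end{lemma}

\begin{proof}
The sets $S$ and $S+S$ are the full preimages of $S/H$ and $S/H+S/H$, so disjointness and covering pass both ways. A functional $\chi$ equal to $1$ on $S$ has $\chi(h)=\chi(s)+\chi(s+h)=0$ for $h\in H$, so it factors through $F/H$. If $g+H$ stabilizes $S/H$, then $g$ stabilizes $S$.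
\end{proof}

The induction needs a place to start inside an arbitrary non-bipartite complete cap. The $5$-cap of the introduction is always there. A \emph{frame} is a set of five vectors $f_1,\dots,f_5$ with $f_1+\dots+f_5=0$ that span a space $L$ of order $16$. The $15$ nonzero vectors of $L$ are the five $f_i$ and the ten sums $f_i+f_j$, because a sum of three or four of the $f_i$ equals the sum of the remaining ones. So a frame is a complete cap in $L$ of size $|L|/4+1$; it is non-bipartite by \eqref{eq:extension} and aperiodic because $5$ is odd.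

\begin{lemma}\label{lem:frame}
A complete non-bipartite cap $S$ contains a frame, and if $L$ is the span of this frame, then $S\cap L$ is the frame. In particular $|F|\ge16$, and if $|F|=16$ then $S$ is a frame.
\end{lemma}

\begin{proof}
By \eqref{eq:extension} there is a relation $s_1+\dots+s_k=0$ with $s_i\in S$ and $k$ odd. Take $k$ minimal. Then $k\ne1,3$ because $S$ is a cap. Suppose $k\ge7$ and put $y=s_1+s_2+s_3$. If $y\in S$, then $y+s_4+\dots+s_k=0$ is an odd relation of length $k-2$. If $y\notin S$, then $y=t+t'$ with $t,t'\in S$ by completeness, and $s_1+s_2+s_3+t+t'=0$ has length $5$. Both contradict minimality, so $k=5$. If a proper nonempty subfamily of $s_1,\dots,s_5$ had sum $0$, so would its complement, and one of the two has odd size less than $5$. Hence the $s_i$ are distinct, satisfy only one nontrivial relation, and form a frame. The other elements of $L$ are sums of two points of $S$, so they are not in $S$.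
\end{proof}

The next lemma says that a complete cap of odd size is not only aperiodic but far from periodic. It is what will make translates of $Z$ recognizable from large subsets.

\begin{lemma}\label{lem:overlap}
Let $Z$ be a complete cap in $U$ with $|Z|$ odd and $|Z|\ge5$. Then $|Z\cap(Z+\delta)|\le|Z|-3$ for all $\delta\in U\setminus\{0\}$. Consequently two different translates of $Z$ by elements of one coset of $U$, in any space containing $U$, share at most $|Z|-3$ points.
\end{lemma}

\begin{proof}
The map $x\mapsto x+\delta$ is an involution of $Z\cap(Z+\delta)$ without fixed points, so this set has even size. If the bound fails, the size is $|Z|-1$: there is $z_0\in Z$ such that $Z\setminus\{z_0\}$ is invariant under $\delta$ and $z_0+\delta\notin Z$. Then $\delta\in Z+Z$, so $\delta\notin Z$. By completeness $z_0+\delta=u+v$ with $u,v\in Z$, and $u\ne z_0$, since otherwise $v=\delta$. So $u+\delta\in Z$ and $(u+\delta)+v=z_0\in Z$, contradicting the cap property.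
\end{proof}

\begin{lemma}\label{lem:propagate}
Let $S$ be a complete cap in $F$, let $V$ be a hyperplane and $H\subset V$ a subspace such that $S\cap V$ is $H$-periodic. Then $S$ is $H$-periodic.
\end{lemma}

\begin{proof}
Let $y\in S\setminus V$ and $k\in H$, and suppose $y+k\notin S$. Then $y+k$ is a sum of two points of $S$, and since $y+k\notin V$ it has the form $v+y'$ with $v\in S\cap V$ and $y'\in S$. Now $v+k\in S$ and $y=(v+k)+y'$, contradicting the cap property.
\end{proof}

\section{The spaces of order at most $32$}\label{sec:small}

For $N\le8$ every complete cap is bipartite by Lemma~\ref{lem:frame}, so it has $N/2$ points. For $N=16$ a complete cap has $8$ points or is a frame. The first case with content is $N=32$, where we must exclude a complete cap with $8$ points.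

Let $S$ be a complete non-bipartite cap in a space $F$ of order $32$. By Lemma~\ref{lem:frame} there is a hyperplane $U$ such that $Z=S\cap U=\{f_1,\dots,f_5\}$ is a frame. Sums of two points of $Z$ stay in $U$, so completeness forces $S\not\subset U$. Pick $q\in S\setminus U$ and write $S\setminus U=q+Y$ with $0\in Y\subset U$. Three points of $S$ with sum $0$ would have none or two of them outside $U$, so the cap property says that no two elements of $Y$ differ by an element of $Z$, and completeness says that $Y$ is maximal with this property.

Since $0\in Y$, every other element of $Y$ has the form $f_i+f_j$ and corresponds to a pair $\{i,j\}\subset\{1,\dots,5\}$. Two different pairs with a common index give a difference $f_j+f_l\notin Z$; two disjoint pairs give a sum of four of the $f_i$, which is the fifth and lies in $Z$. So $Y\setminus\{0\}$ is a maximal family of pairwise intersecting pairs. If such a family contains $\{1,2\}$, $\{1,3\}$ and a pair avoiding $1$, that pair is $\{2,3\}$, and no fourth pair meets all three. Otherwise all pairs share an index, and by maximality the family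 consists of all four pairs through it. Up to numbering there are two caps: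
\begin{align*}
S_{10}&=Z\cup\bigl(q+\{0,f_1+f_2,f_1+f_3,f_1+f_4,f_1+f_5\}\bigr)=Z\cup(q+f_1+Z),\\
S_{9}&=Z\cup\bigl(q+\{0,f_1+f_2,f_1+f_3,f_2+f_3\}\bigr).
\end{align*}
So the complete caps for $N=32$ have $16$, $10$ or $9$ points, and Theorem~\ref{thm:main} holds for $n\le4$. The cap $S_{10}$ has the period $q+f_1$ and size $N/4+2$, while $S_9$ is aperiodic of size $N/4+1$.

The general proof has the same shape. The cap $Z=S\cap U$ has one point more than a quarter of $U$. A counterexample would have one point fewer than a quarter in the other coset, here $|Y|=3$, and such a $Y$ is never maximal. When the other coset is filled more than a quarter, it is a translate of $Z$ and $S$ is periodic. To run this argument in general we need to know $Z$ as explicitly as we know a frame.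

\section{Skeletons}\label{sec:skeleton}

The cap $S_9$ shows what to look for. The functional $\chi$ with $\chi(f_1)=\dots=\chi(f_4)=\chi(q)=1$ has $\chi(f_5)=0$ and equals $1$ on the other eight points of $S_9$. The set $\{\chi=1\}$ splits into eight pairs $\{y,y+f_5\}$. A cap containing $f_5$ has at most one point in each pair, and $S_9$ has exactly one. So $S_9$ consists of a distinguished point $a=f_5$ and a choice of one point from each pair. The following definition allows this picture to occupy only a subspace $K'$, with the rest of the cap made of full cosets; see Figure~\ref{fig:skeleton}.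

\begin{definition}\label{def:skeleton}
Let $Z$ be a cap in a space $U$. A \emph{skeleton} of $Z$ consists of subspaces $0\ne K\subset K'$ of $U$ with $|K'/K|=4$ and a labeling $A,B,C$ of the three cosets of $K$ in $K'$ other than $K$, such that
\begin{itemize}
\item[(S1)] $Z\cap K=\emptyset$ and $Z\cap A=\{a\}$ is a single point, the \emph{apex};
\item[(S2)] $Z\cap B$ and $Z\cap C$ are nonempty, and $C$ is the disjoint union of $a+(Z\cap B)$ and $Z\cap C$;
\item[(S3)] every coset $\xi\ne K'$ of $K'$ in $U$ meets $Z$ in exactly one full coset $s(\xi)$ of $K$.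
\end{itemize}
The \emph{size} of the skeleton is $\kappa=|K|\ge2$.
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\fill[gray!45] (4,0) rectangle (4.7,-0.8);
\fill[gray!45] (6.7,0) rectangle (8,-0.8);
\fill[gray!45] (4,-1) rectangle (6,-1.8);
\fill[gray!45] (0,-2) rectangle (2,-2.8);
\fill[gray!45] (6,-3) rectangle (8,-3.8);
\foreach \r in {0,1,2,3} { \foreach \c in {0,2,4,6} { \draw (\c,-\r) rectangle (\c+2,-\r-0.8); } }
\fill (2.8,-0.4) circle (2.5pt) node[right] {$a$};
\node at (1,0.3) {$K$}; \node at (3,0.3) {$A$}; \node at (5,0.3) {$B$}; \node at (7,0.3) {$C$};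
\node at (-0.5,-0.4) {$K'$}; \node at (-0.5,-1.4) {$\xi_1$}; \node at (-0.5,-2.4) {$\xi_2$}; \node at (-0.5,-3.4) {$\xi_3$};
\end{tikzpicture}
\caption{A cap $Z$ with a skeleton, for $|U/K'|=4$. Each box is a coset of $K$ and each row a coset of $K'$. The cap consists of the apex $a$ and the shaded parts. Translation by $a$ maps the shaded part of $B$ onto the unshaded part of $C$, and each row other than $K'$ contains exactly one full box.}\label{fig:skeleton}
\end{figure}

The partition in (S2) says that $Z$ contains exactly one point of each pair $\{y,y+a\}\subset B\cup C$. Hence $|Z\cap K'|=1+\kappa$, and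
\begin{equation}\label{eq:count}
|Z|=1+\kappa+\kappa\Bigl(\frac{|U|}{4\kappa}-1\Bigr)=\frac{|U|}4+1 .
\end{equation}

\begin{example}\label{ex:frame}
For a frame take $K=\{0,d\}$ with $d=f_1+f_2+f_3=f_4+f_5$ and $K'=\langle f_1,f_2,f_3\rangle$. The cosets $A=\{f_1,f_2+f_3\}$, $B=\{f_2,f_1+f_3\}$, $C=\{f_3,f_1+f_2\}$ satisfy (S1) and (S2) with $a=f_1$, and the other coset of $K'$ meets the frame in $\{f_4,f_5\}=f_4+K$. This is a skeleton of size $2$. Lemma~\ref{lem:onepoint} below gives a second skeleton of the frame, of size $4$.
\end{example}

We can now state the description of large complete caps and its converse.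

\begin{theorem}\label{thm:classification}
Let $S$ be a complete cap in $F$, $|F|=N\ge4$, with $|S|\ge N/4$. Then either $S$ is the complement of a hyperplane, or $|S|=N/4+|H|$ with $H=\operatorname{stab}(S)$, $|F/H|\ge16$, and $S/H$ is an aperiodic complete cap of size $|F/H|/4+1$ in $F/H$ that has a skeleton.
\end{theorem}

\begin{theorem}\label{thm:converse}
Let $0\ne K\subset K'\subset U$ be subspaces with $|K'/K|=4$, and let $A,B,C$ be the cosets of $K$ in $K'$ other than $K$. Let $a\in A$, $\emptyset\ne T_B\subsetneq B$ and $T_C=C\setminus(a+T_B)$. For every coset $\xi\ne K'$ of $K'$ let $s(\xi)\subset\xi$ be a coset of $K$, with $s(\xi)+s(\xi')\ne s(\xi+\xi')$ for all $\xi\ne\xi'$. Then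
\[
Z=\{a\}\cup T_B\cup T_C\cup\bigcup_{\xi}s(\xi)
\]
is a cap of size $|U|/4+1$. It is complete if and only if $T_B+d\ne T_B$ for all $d\in K\setminus\{0\}$ and, in the case $K'=U$, also $T_B+d\ne B\setminus T_B$ for all $d\in K\setminus\{0\}$. If $Z$ is complete, it is aperiodic and non-bipartite.
\end{theorem}

\begin{proof}
The size is computed as in \eqref{eq:count}. Suppose three points of $Z$ have sum $0$, and consider their $K$-cosets, which are among $A,B,C$ and the $s(\xi)$. No two of the three cosets are equal, since the third would then be $K$. If exactly one lies in $K'$, the other two lie in one coset $\xi$ and both equal $s(\xi)$, which was just excluded. If none lies in $K'$, they are $s(\xi),s(\xi'),s(\xi+\xi')$ with $\xi\ne\xi'$, and their sum is not $K$ by hypothesis. If two lie in $K'$, so does the third; the cosets are then $A,B,C$, and $a+t_B+t_C=0$ with $t_B\in T_B$, $t_C\in T_C$ contradicts $T_C\cap(a+T_B)=\emptyset$. So $Z$ is a cap.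

For completeness we go through the nonzero vectors outside $Z$ and ask which lie in $Z+Z$. Those of $B\setminus T_B=a+T_C$ and of $C\setminus T_C=a+T_B$ do. A vector $y\in\xi\setminus s(\xi)$ lies in $s(\xi)+X$ for some $X\in\{A,B,C\}$; the set $Z\cap X$ contains a point $x$, and $y+x\in s(\xi)\subset Z$, so $y\in Z+Z$. For $y=a+d$ with $d\in K\setminus\{0\}$, two points of $Z$ with sum in $A$ lie in one $K'$-coset and in different $K$-cosets, neither of which is $K$, so they lie in $B$ and $C$. Thus $y\in Z+Z$ if and only if $a+d+t\in T_C$ for some $t\in T_B$, that is, $t+d\notin T_B$ for some $t\in T_B$, that is, $T_B+d\ne T_B$. Finally let $y=d\in K\setminus\{0\}$. If $K'\ne U$, then $d\in s(\xi)+s(\xi)$. If $K'=U$, then $d\notin Z+Z$ if and only if $T_B+d$ misses $T_B$ and $T_C+d$ misses $T_C$. Since $T_C=a+(B\setminus T_B)$, this means that $d$ maps $T_B$ into $B\setminus T_B$ and $B\setminus T_B$ into $T_B$, that is, $T_B+d=B\setminus T_B$.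

Since $|U|\ge|K'|\ge8$, the size $|U|/4+1$ is odd and differs from $|U|/2$. So $Z$ is aperiodic, and if complete it is non-bipartite by Lemma~\ref{lem:bipartite}.
\end{proof}

Passing to the quotient by the stabilizer reduces Theorem~\ref{thm:classification} to the following statement, which is the one we prove by induction.

\begin{theorem}\label{thm:A}
Let $S$ be a complete, non-bipartite, aperiodic cap in a space $F$ with $|S|\ge|F|/4$. Then $|S|=|F|/4+1$ and $S$ has a skeleton.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:classification} for $F$, given Theorem~\ref{thm:A} for all spaces of order at most $|F|$]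
If $S$ is bipartite, it is the complement of a hyperplane by Lemma~\ref{lem:bipartite}. Otherwise $S/H$ is a complete, non-bipartite, aperiodic cap in $F/H$ by Lemma~\ref{lem:quotient}, of size $|S|/|H|\ge|F/H|/4$. So $S/H$ has a skeleton and $|F/H|/4+1$ points, whence $|S|=N/4+|H|$; and $|F/H|\ge16$ by Lemma~\ref{lem:frame}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:classification}]
A complete cap with at least $N/4=2^{n-1}$ points has $2^n$ points or $2^{n-1}+|H|\ge2^{n-1}+1$ points.
\end{proof}

\begin{remark}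
In Theorem~\ref{thm:converse} take $K'=U$ of order at least $16$ and let $T_B$ be a single point. Then $T_B+d\ne T_B$, and $T_B+d\ne B\setminus T_B$ because $|B\setminus T_B|\ge3$, so $Z$ is complete. Lifting these caps by Lemma~\ref{lem:quotient} gives complete caps of size $N/4+2^j$ for all $j\ge0$ with $2^j\le N/16$. With Theorem~\ref{thm:classification} this returns the list (i) of the introduction.
\end{remark}

\begin{remark}
Each hypothesis of Theorem~\ref{thm:A} is needed. For completeness, take a frame $Z$ spanning a hyperplane $U$ of a space of order $32$, a vector $p\notin U$, and the union of $Z$ with three points of $p+Z$. This set lies in the cap $Z\cup(p+Z)$, contains a frame and has $8=32/4$ points; it is aperiodic, because a period in $U$ would preserve the frame and a period outside $U$ would exchange five points with three. For aperiodicity, take $S_{10}$. A hyperplane complement is aperiodic only when $|F|=2$, so given the other hypotheses this is the only case that non-bipartiteness excludes. For the size, the complete $31$-cap in $\mathrm{PG}(6,2)$ from (ii) is aperiodic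 and non-bipartite and has $|F|/4-1$ points. The proof below therefore has a margin of one point, and several of its steps consist in excluding a deficiency of exactly one.
\end{remark}

The next lemma turns the observation about $S_9$ into a skeleton.

\begin{lemma}\label{lem:onepoint}
Let $S$ be a cap in $F$ with $N=|F|\ge8$ and $|S|=N/4+1$, and let $\chi\ne0$ be a functional with $S\cap\ker\chi=\{z\}$. Then $S$ has a skeleton with $K'=F$ and apex $z$.
\end{lemma}

\begin{proof}
Choose distinct $s_1,s_2\in S\setminus\{z\}$. Then $s_1+s_2\notin\{0,z\}$, so $z$ and $s_1+s_2$ are linearly independent and there is a functional $\psi$ with $\psi(z)=\psi(s_1+s_2)=1$. As $\chi(z)=0$, we have $\psi\notin\{0,\chi\}$, so $K=\ker\chi\cap\ker\psi$ has order $N/4\ge2$. Put $A=\{\chi=0,\psi=1\}$, $B=\{\chi=1,\psi=0\}$, $C=\{\chi=1,\psi=1\}$. Then (S1) holds with $a=z$. The set $B\cup C$ splits into $N/4$ pairs $\{y,y+z\}$, each containing at most one point of $S$, and it contains the $N/4$ points of $S\setminus\{z\}$; so each pair contains exactly one. Since $\psi(s_1)\ne\psi(s_2)$, one of $s_1,s_2$ lies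 in $B$ and the other in $C$. This is (S2), and (S3) is void.
\end{proof}

\begin{corollary}\label{cor:base}
Theorem~\ref{thm:A} holds for $|F|\le32$.
\end{corollary}

\begin{proof}
By Section~\ref{sec:small} the only caps that satisfy the hypotheses are the frame for $|F|=16$, which has a skeleton by Example~\ref{ex:frame}, and $S_9$ for $|F|=32$, to which Lemma~\ref{lem:onepoint} applies with $z=f_5$.
\end{proof}

\section{The inductive step: recognition lemma and good subspaces}\label{sec:setup}

From here on $F$ is a space of order $N\ge64$, Theorem~\ref{thm:A} is assumed for all spaces of smaller order, and $S\subset F$ is a complete, non-bipartite, aperiodic cap with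
\[
e:=|S|-N/4\ge0 .
\]
We must show that $e=1$ and that $S$ has a skeleton. Theorem~\ref{thm:classification} is available in all spaces $V$ with $|V|<N$; we use it as a size formula:
\begin{equation}\label{eq:size}
Y \text{ complete and non-bipartite in } V,\ |Y|\ge|V|/4\ \Longrightarrow\ |Y|=|V|/4+|\operatorname{stab}(Y)| .
\end{equation}

The case analysis will sometimes end with $e=1$ but without a visible skeleton, so we need a criterion that produces one. In a cap with a skeleton, three $K$-cosets that meet the cap add up to $K$ only as $A+B+C$, by the first part of the proof of Theorem~\ref{thm:converse}. So no three points other than the apex have their sum in $K$. One nonzero vector with this property is enough to recover a skeleton.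

\begin{lemma}[Recognition lemma]\label{lem:recognition}
Suppose $e=1$. Let $z\in S$, $S^\circ=S\setminus\{z\}$, and let $\delta\ne0$ satisfy $\delta\notin3S^\circ$. Then $S$ has a skeleton.
\end{lemma}

\begin{proof}
Since $0,\delta\notin3S^\circ$, the image of $S^\circ$ in $F/\{0,\delta\}$ is a cap. Extend it to a complete cap and let $\hat S\supseteq S^\circ$ be the preimage in $F$, a complete cap with period $\delta$ by Lemma~\ref{lem:quotient}. We have $z\notin\hat S$, for otherwise $S\subset\hat S$, so $S=\hat S$ by completeness, and $S$ would be periodic.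

If $\hat S$ is bipartite, then $\hat S=\{\chi=1\}$ by Lemma~\ref{lem:bipartite}, so $S\cap\ker\chi=\{z\}$ and Lemma~\ref{lem:onepoint} applies. Assume that $\hat S$ is not bipartite, and let $K=\operatorname{stab}(\hat S)\ni\delta$, $\kappa=|K|\ge2$, $\bar S=\hat S/K$. As $|\hat S|\ge|S^\circ|=N/4$, Theorem~\ref{thm:A} for the smaller space $F/K$ gives $|\bar S|=\frac N{4\kappa}+1$, and $|F/K|\ge16$ by Lemma~\ref{lem:frame}. We regard the elements of $\bar S$ as $K$-cosets; their union is $\hat S$. Put $A=z+K$, so $A\notin\bar S$.

Suppose $A=K$. Then $\hat S$ splits into pairs $\{y,y+z\}$, each containing at most one point of $S^\circ$. So $N/4\le|\hat S|/2=N/8+\kappa/2$, which gives $|F/K|\le4$, a contradiction. Hence $A\ne K$, and by completeness $A$ is a sum of two distinct elements of $\bar S$. Let $r\ge1$ be the number of unordered pairs $\{B,C\}\subset\bar S$ with $B+C=A$; these pairs are disjoint. For each of them, $z+(S\cap B)$ and $S\cap C$ are disjoint subsets of $C$, so $|S\cap B|+|S\cap C|\le\kappa$. Bounding every other coset in $\bar S$ by $\kappa$, we get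
\[
\frac N4=|S^\circ|\le\kappa\Bigl(\frac N{4\kappa}+1-2r\Bigr)+\kappa r=\frac N4+\kappa-\kappa r .
\]
So $r=1$ and all estimates are equalities: for the unique pair, $C$ is the disjoint union of $z+(S\cap B)$ and $S\cap C$, and every other coset in $\bar S$ is contained in $S$.

We claim that $K$, $K'=K\cup A\cup B\cup C$ and $a=z$ form a skeleton. Property (S1) holds because $S\subset\{z\}\cup\hat S$ and $K,A\notin\bar S$. For the nonemptiness in (S2), note that $z+\delta\in A\setminus S$ is a sum of two points of $S$. Their $K$-cosets lie in $\bar S\cup\{A\}$ and add up to $A$. Neither is $A$, since the other would be $K$; so they are $B$ and $C$. For (S3), a coset $\xi\ne K'$ of $K'$ contains at most one element of $\bar S$: two such would differ by $B$ or $C$, against the cap property of $\bar S$, or by $A$, against $r=1$. There are $\frac N{4\kappa}-1$ cosets $\xi\ne K'$, and $\bar S\setminus\{B,C\}$ has $\frac N{4\kappa}-1$ elements, none in $K'$. So each $\xi$ contains exactly one, and it lies in $S$.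
\end{proof}

Call a proper subspace $U\subsetneq F$ \emph{good} if $S\cap U$ is a complete, non-bipartite, aperiodic cap in $U$ with $|U|/4+1$ points. The span of a frame in $S$ is good by Lemma~\ref{lem:frame}. \emph{Fix a good subspace $U$ of maximal dimension}, and put $Z=S\cap U$ and $D=F/U$. Then $|U|\ge16$, so $|Z|$ is odd and at least $5$, and Lemma~\ref{lem:overlap} applies to $Z$. Section~\ref{sec:codim2} treats $|D|\ge4$ and Section~\ref{sec:hyperplane} treats $|D|=2$.

\section{Good subspaces of codimension at least two}\label{sec:codim2}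

Assume $|D|\ge4$. The elements of $D$ are the cosets of $U$, which we call \emph{layers}. The \emph{excess} of a layer $x$ is $\varepsilon(x)=|S\cap x|-|U|/4$, and $\varepsilon(E)=\sum_{x\in E}\varepsilon(x)$ for $E\subset D$. Thus $\varepsilon(0)=1$, $\varepsilon(D)=e$, and $\varepsilon(\Gamma)=|S\cap V|-|V|/4$ for a subgroup $\Gamma$ with preimage $V$. A layer is \emph{heavy} if $\varepsilon(x)\ge0$ and \emph{light} otherwise.

\subsection{Subgroups of positive excess}

On a proper subspace $V\supset U$ of positive excess, $S\cap V$ need not be complete, but any completion is governed by \eqref{eq:size}, and it adds fewer points than the order of its stabilizer. An averaging argument then finds a good subspace complementary to the stabilizer, and the maximality of $U$ shows that the completion is a product.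

\begin{lemma}\label{lem:product}
Let $\Gamma\subsetneq D$ be a subgroup with $\varepsilon(\Gamma)>0$ and preimage $V$. Then there is a subspace $H$ with $V=U\oplus H$ and $S\cap V\subset Z+H$.
\end{lemma}

\begin{proof}
Let $Y\supseteq S\cap V$ be a complete cap in $V$, $H=\operatorname{stab}(Y)$, $h=|H|$. It contains $Z$, so it is non-bipartite, and $|Y|>|V|/4$. By \eqref{eq:size}, $|Y|=|V|/4+h$, so $|Y\setminus S|=h-\varepsilon(\Gamma)<h$.

Fix a complement $L_0$ of $H$ in $V$. For each linear map $\psi:L_0\to H$ the space $L_\psi=\{y+\psi(y):y\in L_0\}$ is a complement of $H$ in $V$. Write a point of $Y\setminus S$ as $y_0+k$ with $y_0\in L_0$, $k\in H$. Then $y_0\ne0$, because $Y$ is $H$-periodic and $0\notin Y$. The point lies in $L_\psi$ if and only if $\psi(y_0)=k$, which holds for a fraction $1/h$ of all $\psi$. So the average of $|L_\psi\cap(Y\setminus S)|$ over $\psi$ is less than $1$, and some $L=L_\psi$ has $S\cap L=Y\cap L$. The isomorphism $L\to V/H$ maps $Y\cap L$ onto $Y/H$, which is complete, non-bipartite, aperiodic and of size $|V/H|/4+1$. Hence $L$ is good, and $|V|/h=|L|\le|U|$.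

On the other hand $Y\cap U$ is a cap in $U$ containing the complete cap $Z$, so $Y\cap U=Z$. The subspace $H\cap U$ stabilizes $Y\cap U=Z$, so $H\cap U=0$ and $|U|\,h\le|V|$. Therefore $V=U\oplus H$, and $Y=(Y\cap U)+H=Z+H$.
\end{proof}

\begin{corollary}\label{cor:heavy}
\begin{itemize}
\item[(a)] If $x$ is heavy, then $\varepsilon(x)\in\{0,1\}$ and there is a unique $p_x\in x$ with $S\cap x\subset p_x+Z$; exactly $1-\varepsilon(x)$ points of $p_x+Z$ are missing from $S$. Also $p_0=0$.
\item[(b)] If $\Gamma$ and $H$ are as in Lemma~\ref{lem:product}, then $p_x\in H$ for every heavy $x\in\Gamma$.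
\item[(c)] If $x,y$ are heavy, $\langle x,y\rangle\ne D$ and $\varepsilon(\langle x,y\rangle)>0$, then $S\cap(x+y)\subset p_x+p_y+Z$.
\end{itemize}
\end{corollary}

\begin{proof}
In Lemma~\ref{lem:product}, $H$ has exactly one element $k_x$ in each layer $x\in\Gamma$, and $S\cap x\subset k_x+Z$. For heavy $x\ne0$ the subgroup $\{0,x\}$ is proper because $|D|\ge4$, and has excess $1+\varepsilon(x)>0$; this gives the existence of $p_x$, and $|Z|=|U|/4+1$ gives the count. Two different choices of $p_x$ would give $|S\cap x|\le|Z|-3<|U|/4$ by Lemma~\ref{lem:overlap}. This proves (a), and (b) follows from uniqueness. For (c) take $\Gamma=\langle x,y\rangle$; by (b), $p_x+p_y$ is the element of $H$ in $x+y$.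
\end{proof}

\begin{lemma}\label{lem:index2}
Every subgroup $\Gamma$ of index $2$ in $D$ has $\varepsilon(\Gamma)<|\Gamma|$, and some subgroup $\Gamma$ of index $2$ has $\varepsilon(\Gamma)>0$.
\end{lemma}

\begin{proof}
Every layer has excess at most $1$. If $\varepsilon(\Gamma)=|\Gamma|$, then $|S\cap x|=|Z|$ for all $x\in\Gamma$, so $S\cap V=Z+H$ in Lemma~\ref{lem:product}. The preimage $V$ is a hyperplane, so $S$ is $H$-periodic by Lemma~\ref{lem:propagate}, with $|H|=|D|/2\ge2$. This contradicts aperiodicity.

Let $\Gamma$ be maximal among the proper subgroups of positive excess; there is one since $\varepsilon(0)=1$. Suppose the index $i$ of $\Gamma$ is at least $4$. For $y\notin\Gamma$ the subgroup $\Gamma\cup(y+\Gamma)$ is proper, so $\varepsilon(y+\Gamma)\le-\varepsilon(\Gamma)$. Summing over the cosets of $\Gamma$ gives $e\le\varepsilon(\Gamma)\bigl(1-(i-1)\bigr)<0$, contrary to $e\ge0$.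
\end{proof}

Fix a subgroup $\Gamma$ of index $2$ with $\varepsilon(\Gamma)>0$, its preimage $V$, and $H$ as in Lemma~\ref{lem:product}; put $h=|H|=|\Gamma|=|D|/2$. For $x\in\Gamma$ let $k_x$ be the element of $H$ in $x$ and write $S\cap x=k_x+(Z\setminus M_x)$ with $M_x\subset Z$. Then $\varepsilon(x)=1-|M_x|$ and $M_0=\emptyset$, and the total number of missing points satisfies
\begin{equation}\label{eq:mu}
\mu:=\sum_{x\in\Gamma}|M_x|=h-\varepsilon(\Gamma),\qquad 1\le\mu<h,\qquad \varepsilon(D\setminus\Gamma)=e-h+\mu .
\end{equation}
Since $e-h+\mu>-h$, not all of the $h$ layers outside $\Gamma$ are light. Let $W'\ne\emptyset$ be the set of heavy layers outside $\Gamma$.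

Over $\Gamma$ the set $S$ lies in the product $Z+H$. The question is whether the points $p_t$, $t\in W'$, extend $H$ to a complement of $U$ in $F$. Call $t,t'\in W'$ \emph{aligned} if $p_t+p_{t'}\in H$, equivalently $p_t+p_{t'}=k_{t+t'}$. This is an equivalence relation because $H$ is a subgroup.

\subsection{Alignment}

By \eqref{eq:mu} the layers in $\Gamma$ miss fewer than one point on average. A misaligned pair costs more than that, unless $D$ is too small for Corollary~\ref{cor:heavy}(c) to apply.

\begin{lemma}\label{lem:align8}
If $|D|\ge8$, then all elements of $W'$ are aligned.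
\end{lemma}

\begin{proof}
A subgroup generated by two layers has order at most $4$, so it is proper. Suppose $t_1,t_2\in W'$ are not aligned. We claim that
\begin{equation}\label{eq:cost}
|M_{t+t_1}|+|M_{t+t_2}|\ge\varepsilon(t)+2\qquad\text{for all } t\in D\setminus\Gamma .
\end{equation}
This is trivial if $\varepsilon(t)\le-2$.

Let $\varepsilon(t)\ge0$. Then $t$ is not aligned with some $t_i$; put $x=t+t_i\in\Gamma\setminus\{0\}$. The subgroup $\{0,t,t_i,x\}$ has excess $2+\varepsilon(t)+\varepsilon(t_i)-|M_x|$. If this is at most $0$, then $|M_x|\ge\varepsilon(t)+2$. If it is positive, then $S\cap x$ lies in both $p_t+p_{t_i}+Z$ and $k_x+Z$ by Corollary~\ref{cor:heavy}(c). These translates differ, so $|M_x|\ge3\ge\varepsilon(t)+2$ by Lemma~\ref{lem:overlap}.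

Let $\varepsilon(t)=-1$ and suppose $M_{x_1}=M_{x_2}=\emptyset$, where $x_i=t+t_i$; here $x_i\ne0$ because $t$ is light. Then $\varepsilon(x_i)=1$ and $p_{x_i}=k_{x_i}$. The subgroup $\{0,t_i,x_i,t\}$ has excess $1+\varepsilon(t_i)+1-1>0$, so $S\cap t\subset p_{t_i}+k_{x_i}+Z$ for $i=1,2$. The two translates differ because $p_{t_1}+p_{t_2}\notin H$. So $|S\cap t|\le|Z|-3$, that is, $\varepsilon(t)\le-2$, a contradiction. This proves \eqref{eq:cost}.

As $t$ runs through $D\setminus\Gamma$, the layer $t+t_i$ runs through $\Gamma$. Summing \eqref{eq:cost} and using \eqref{eq:mu} gives $2\mu\ge(e-h+\mu)+2h$, so $\mu\ge e+h\ge h$, contradicting \eqref{eq:mu}.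
\end{proof}

\begin{lemma}\label{lem:align4}
If $|D|=4$ and not all elements of $W'$ are aligned, then $e=1$ and $S$ has a skeleton.
\end{lemma}

\begin{proof}
Here $\Gamma=\{0,x\}$, $h=2$ and $\mu=1$, so $M_x=\{z_0\}$ and $\varepsilon(x)=0$. Moreover $W'=D\setminus\Gamma=\{t_1,t_2\}$, and $\delta=k_x+p_{t_1}+p_{t_2}$ is a nonzero element of $U$. Lemma~\ref{lem:index2} for the subgroup $\{0,t_i\}$ gives $1+\varepsilon(t_i)<2$, so $\varepsilon(t_i)=0$. Hence $e=1$, and $S\cap t_i=p_{t_i}+(Z\setminus\{z_i\})$ for some $z_i\in Z$. Write $Z_i=Z\setminus\{z_i\}$ for $i=0,1,2$. Three points of $S$, one from each of $x,t_1,t_2$, cannot have sum $0$, so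
\begin{equation}\label{eq:delta}
\delta\notin Z_0+Z_1+Z_2 .
\end{equation}

We show that $z_0=z_1=z_2$. Suppose $z_i\ne z_j$. Then $Z_i+Z_j\supseteq U\setminus Z$. Indeed $0\in Z_i+Z_j$ because $Z_i\cap Z_j\ne\emptyset$. A nonzero $u\in U\setminus Z$ is $\zeta+\zeta'$ with $\zeta\ne\zeta'$ in $Z$. If neither $(\zeta,\zeta')$ nor $(\zeta',\zeta)$ lies in $Z_i\times Z_j$, then $\zeta=z_i$ or $\zeta'=z_j$, and also $\zeta'=z_i$ or $\zeta=z_j$. The combinations $\zeta=z_i=\zeta'$ and $\zeta'=z_j=\zeta$ contradict $\zeta\ne\zeta'$; the combinations $z_i=\zeta=z_j$ and $z_j=\zeta'=z_i$ contradict $z_i\ne z_j$. With $l$ the third index, \eqref{eq:delta} now gives $\delta+Z_l\subset Z$, so $|Z\cap(Z+\delta)|\ge|Z|-1$, contradicting Lemma~\ref{lem:overlap}.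

Let $z$ be the common value and $Z^\circ=Z\setminus\{z\}$. Then $\delta\notin3Z^\circ$ by \eqref{eq:delta}, and
\[
S\setminus\{z\}=Z^\circ\cup(k_x+Z^\circ)\cup(p_{t_1}+Z^\circ)\cup(p_{t_2}+Z^\circ).
\]
If three points of this set have their sum in $U$, then either one of them lies in $U$ and the other two lie in a common layer, and the sum is in $3Z^\circ$; or they lie in $x,t_1,t_2$, and the sum is in $\delta+3Z^\circ$. Neither set contains $\delta$, since $\delta,0\notin3Z^\circ$. Lemma~\ref{lem:recognition} gives a skeleton.
\end{proof}

\subsection{The aligned case}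

When everything is aligned, $S$ agrees with the periodic cap $Z\times D$ on the heavy layers up to one point per layer. Being complete and aperiodic, $S$ must have points outside this product. Each such point makes many layers light, which leaves only the possibility $e=0$ with a very rigid distribution of excesses; completeness then rules this out.

\begin{proposition}\label{prop:aligned}
The elements of $W'$ are not all aligned.
\end{proposition}

\begin{proof}
Suppose they are. Pick $t_0\in W'$ and let $\tilde H=H\cup(p_{t_0}+H)$. As $p_{t_0}\notin V$, we have $F=U\oplus\tilde H$, and $p_x\in\tilde H$ for every heavy $x$, by Corollary~\ref{cor:heavy}(b) for $x\in\Gamma$ and by alignment for $x\in W'$. Identify $\tilde H$ with $D$ and $F$ with $U\times D$, and let $S_x=\{u\in U:(u,x)\in S\}$. Let $W_1,W_0$ be the sets of layers of excess $1$ and $0$, and $W_-$ the set of light layers. Then $S_x=Z$ for $x\in W_1$, and $S_x=Z\setminus\{z_x\}$ with some $z_x\in Z$ for $x\in W_0$. The cap property and completeness of $S$ read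
\begin{equation}\label{eq:fibers}
u\notin S_x\iff u\in S_y+S_{x+y}\text{ for some } y\in D .
\end{equation}

The set $Z\times D$ is a periodic cap, so the complete aperiodic cap $S$ is not contained in it. Let $O_x=S_x\setminus Z$ and $X=\{x:O_x\ne\emptyset\}$; then $\emptyset\ne X\subset W_-$. For $u\in U\setminus Z$ put $Z(u)=Z\cap(u+Z)$. This set is invariant under $u$, nonempty by the completeness of $Z$, of even size if $u\ne0$, and equal to $Z$ if $u=0$. So $|Z(u)|\ge2$, and
\begin{equation}\label{eq:two}
|Z(u)|=2 \text{ implies that } u\ne0 \text{ and that } u \text{ is the sum of the two elements of } Z(u).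
\end{equation}
For $x\in X$ and $u\in O_x$, \eqref{eq:fibers} gives $S_y\cap(u+S_{x+y})=\emptyset$ for all $y$.

\emph{Step 1: $e=0$, $|S_y|=|Z|-2$ for $y\in W_-$, and every $x\in X$ satisfies $x+W_1=W_-$, $x+W_-=W_1$, $x+W_0=W_0$.} Let $x\in X$, $u\in O_x$, $y\in W_1$. If $x+y$ were heavy, $S_y\cap(u+S_{x+y})$ would contain all but at most one point of $Z(u)$ and would be nonempty. So $x+W_1\subset W_-$, and
\[
0\le e=|W_1|+\varepsilon(W_-)\le|W_1|-|W_-|\le0 .
\]
Equality throughout gives $e=0$, $\varepsilon=-1$ on $W_-$, and $x+W_1=W_-$. Adding $x$ gives $x+W_-=W_1$, and $W_0$ is the complement of $W_1\cup W_-$.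

\emph{Step 2: if $x\in X$, $u\in O_x$, $y\in W_0$, then $z_{x+y}=z_y$ and $Z(u)=\{z_y,u+z_y\}$ with $u\ne0$.} As $x+y\in W_0$, the sets $Z\setminus\{z_y\}$ and $u+(Z\setminus\{z_{x+y}\})$ are disjoint, so $Z(u)\subset\{z_y,u+z_{x+y}\}$. Hence equality holds, and \eqref{eq:two} gives $u\ne0$ and $u=z_y+u+z_{x+y}$.

\emph{Step 3: $X=W_-$.} Suppose $y\in W_-\setminus X$. Then $S_y=Z\setminus\{z,z'\}$ with $z\ne z'$. For $x\in X$ and $u\in O_x$ we have $S_{x+y}=Z$ by Step 1, so $S_y\cap(u+Z)=\emptyset$ and $Z(u)\subset\{z,z'\}$. Hence $Z(u)=\{z,z'\}$ and $u=z+z'$. So $O_x=\{u\}$ for all $x\in X$, with the same $u$. Fix $x\in X$. From $|S_x|=|Z|-2$ and $|O_x|=1$ we get $|Z\setminus S_x|=3$, so there is $v\in Z\setminus S_x$ with $v\notin\{z,z'\}$. By \eqref{eq:fibers}, $v=w+w'$ with $w\in S_{y'}$, $w'\in S_{x+y'}$. Since $Z$ is a cap, one of $w,w'$ is outside $Z$, and after replacing $y'$ by $x+y'$ if necessary it is $w$. Then $w=u$, $y'\in X$, $x+y'\in W_1$, $w'\in Z$, and $v\in Z(u)=\{z,z'\}$, a contradiction.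

\emph{Step 4: $W_1$ is a subgroup $J$, $W_-$ is a coset of $J$, and $W_0\ne\emptyset$.} Let $J=\operatorname{stab}(W_1)$; then $J\subset W_1$ because $0\in W_1$. For $x,x'\in X$ we have $x+x'+W_1=x+W_-=W_1$, so $X\subset x+J$. With Steps 1 and 3, $|J|\ge|W_-|=|W_1|\ge|J|$, so $W_1=J$ and $W_-=x+J$. If $W_0=\emptyset$, then $J$ has index $2$ and $\varepsilon(J)=|J|$, contradicting Lemma~\ref{lem:index2}.

\emph{Step 5: counting the outside points.} Fix $y_0\in W_0$, put $z=z_{y_0}$ and $O=\bigcup_{x\in W_-}O_x$. By Step 2 each $u\in O$ has $Z(u)=\{z,\zeta_u\}$, where the points $\zeta_u=u+z$ are pairwise different and different from $z$. For $x\in W_-$ and $v\in Z$ we claim that $v\notin S_x$ if and only if $v\in O+Z$. If $v\notin S_x$, then $v=w+w'$ with $w\in S_y$, $w'\in S_{x+y}$, and as in Step 3 we may assume $w\notin Z$; then $w\in O$, $y\in W_-$, $x+y\in W_1$ and $w'\in Z$. Conversely, if $v=u+\zeta$ with $u\in O_{x'}$ and $\zeta\in Z$, then $x+x'\in J$, so $\zeta\in S_{x+x'}$ and $v\notin S_x$ by \eqref{eq:fibers}. Therefore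
\begin{equation}\label{eq:lightfiber}
S_x\cap Z=Z\setminus\bigl(\{z\}\cup\{\zeta_u:u\in O\}\bigr)\qquad(x\in W_-).
\end{equation}
This set has $|Z|-1-|O|$ elements and $|S_x|=|Z|-2$, so $|O_x|=|O|-1$ for every $x\in W_-$.

\emph{Step 6: an uncovered point.} Choose $x\in W_-$ and $u\in O\setminus O_x$. Then $u\notin S_x$, so $u=w+w'$ with $w\in S_y$, $w'\in S_{x+y}$ for some $y$. By Step 1 and the symmetry $y\leftrightarrow x+y$ we may assume $y\in W_1$ or $y\in W_0$.

Let $y\in W_1$, so $w\in Z$ and $x+y\in W_-$. If $w'\in Z$, then $w'\in Z(u)=\{z,\zeta_u\}$, which is disjoint from $S_{x+y}$ by \eqref{eq:lightfiber}. If $w'\notin Z$, then $w'\in O$ and $w=u+w'=\zeta_u+\zeta_{w'}\in Z+Z$, contradicting $w\in Z$.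

Let $y\in W_0$. Step 2, applied to $x\in X$ and an element of $O_x$, gives $z_{x+y}=z_y$; applied to $u$ and a layer $x'$ with $u\in O_{x'}$ it gives $z_y\in Z(u)$. Now $w,w'\in Z\setminus\{z_y\}$ are two distinct elements of the $2$-element set $Z(u)$, which contains $z_y$. This is impossible.
\end{proof}

Since Proposition~\ref{prop:aligned} and Lemma~\ref{lem:align8} exclude $|D|\ge8$, and Proposition~\ref{prop:aligned} and Lemma~\ref{lem:align4} settle $|D|=4$, we have proved:

\begin{proposition}\label{prop:codim2}
If $|D|\ge4$, then $e=1$ and $S$ has a skeleton.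
\end{proposition}

\section{The Boolean function of a skeleton}\label{sec:tau}

When $U$ is a hyperplane there is no proper subspace between $U$ and $F$, and the arguments above are not available. We shall use the skeleton of $Z$, whose only irregular part is the choice of one point from each pair $\{y,y+a\}\subset B\cup C$. This section encodes that choice in a function and shows how the skeleton can be changed. Here $Z$ is any \emph{complete} cap in a space $U$ with a skeleton as in Definition~\ref{def:skeleton}.

Fix $b\in B$ and write $Z\cap B=b+T$ with $T\subset K$. By (S2), $Z\cap C=a+b+T^c$ with $T^c=K\setminus T$, and $T,T^c\ne\emptyset$. Let $\tau:K\to\mathbb{F}_2$ be the indicator function of $T$. Then for $k\in K$ and $\epsilon\in\mathbb{F}_2$,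
\begin{equation}\label{eq:tau}
b+k+\epsilon a\in Z\iff\tau(k)+\epsilon=1 .
\end{equation}
For $d\in K$ put $\Delta_d\tau(x)=\tau(x)+\tau(x+d)$. Then $\Delta_d\tau\equiv0$ means $T+d=T$, and $\Delta_d\tau\equiv1$ means $T+d=T^c$. A cap with a skeleton has the form described in Theorem~\ref{thm:converse}, with $T_B=b+T$; the condition $s(\xi)+s(\xi')\ne s(\xi+\xi')$ holds because the three cosets lie in the cap $Z$. The completeness criterion of that theorem therefore gives:

\begin{lemma}\label{lem:derivative}
For every $d\in K\setminus\{0\}$ we have $\Delta_d\tau\not\equiv0$. If $K'=U$, then also $\Delta_d\tau\not\equiv1$.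
\end{lemma}

A skeleton may be wasteful: if $\tau$ is constant on most cosets of a smaller subspace, those cosets can be moved from (S2) to (S3). Call a function $\tau:K\to\mathbb{F}_2$ \emph{reducible} if there are a subspace $0\ne J\subsetneq K$ and $w\in K$ such that $\tau$ is constant on every coset of $J$ other than $w+J$. The function $1+\tau$ is reducible together with $\tau$. If $|K|\ge4$, the indicator function of a single point $w$ is reducible, with any $J$ of order $2$.

\begin{lemma}[Shrinking]\label{lem:shrink}
If $\tau$ is reducible with data $J,w$, then $Z$ has a skeleton of size $|J|$.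
\end{lemma}

\begin{proof}
Take $J$, $J'=\langle J,a,b+w\rangle$ and the cosets $a+J$, $b+w+J$, $a+b+w+J$. Then $J'\cap K=J$ and $J'+K=K'$. Property (S1) is inherited. By \eqref{eq:tau}, $Z$ contains exactly one point of each pair $\{y,y+a\}$ in the last two cosets. It meets both cosets unless $\tau$ is constant on $w+J$; but then $\tau$ would be constant on all $J$-cosets, and $\Delta_d\tau\equiv0$ for $d\in J$, against Lemma~\ref{lem:derivative}. This is (S2).

For (S3), first consider a coset of $J'$ inside $K'$ other than $J'$. It is $k+J'$ with $k\in K\setminus J$, the union of $k+J$, $a+k+J$, $b+w+k+J$ and $a+b+w+k+J$. The first two miss $Z$, since $a\notin a+k+J$. As $\tau$ is constant on $w+k+J$, \eqref{eq:tau} shows that one of the last two lies in $Z$ and the other misses $Z$. Next consider a coset $y+J'$ inside a coset $\xi\ne K'$ of $K'$. Since $J'/J\to K'/K$ is a bijection, $y+J'$ meets each $K$-coset in $\xi$ in exactly one $J$-coset. So it meets $Z\cap\xi=s(\xi)$ in one full $J$-coset.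
\end{proof}

Call a skeleton of $Z$ \emph{minimal} if its size is smallest among all skeletons of $Z$.

\begin{corollary}\label{cor:minimal}
For a minimal skeleton, $\tau$ is not reducible. In particular, if $|T|=1$ or $|T^c|=1$, then $\kappa=2$.
\end{corollary}

When $K'=U$, the subspace $K$ can be replaced by any other complement of $\{0,a\}$ in $K\cup A$.

\begin{lemma}[Shearing]\label{lem:shear}
Let $K'=U$ and let $\varphi$ be a functional on $K$. Then $K_\varphi=\{k+\varphi(k)a:k\in K\}$, with $K'=U$ and the cosets $a+K_\varphi$, $b+K_\varphi$, $a+b+K_\varphi$, is a skeleton of $Z$ of the same size.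
\end{lemma}

\begin{proof}
The set $K_\varphi$ is a subspace of order $\kappa$ of $K\cup A$ with $a\notin K_\varphi$, so $K_\varphi\sqcup(a+K_\varphi)=K\cup A$, which meets $Z$ only in $a$. This gives (S1). The other two cosets have union $B\cup C$, in which $Z$ has exactly one point of each pair $\{y,y+a\}$. By \eqref{eq:tau}, $b+k+\varphi(k)a\in Z$ if and only if $\tau(k)+\varphi(k)=1$. If $\tau+\varphi$ were constant, $\Delta_d\tau$ would be the constant $\varphi(d)$ for every $d$, against Lemma~\ref{lem:derivative}. So $Z$ meets both cosets and (S2) holds; (S3) is void.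
\end{proof}

\section{Two lemmas on Boolean functions}\label{sec:boolean}

In Section~\ref{sec:hyperplane} the part of $S$ in one coset of $K'$ outside $U$ will be described by sets $P,Q\subset K$ and functions $\beta,\gamma$ on them; by \eqref{eq:tau} the cap property becomes $\tau(u+v)=\beta(u)+\gamma(v)$ on $P\times Q$, and the size of $S$ gives $|P|+|Q|\ge|K|-1$. Lemma~\ref{lem:affine} shows that the function on the smaller set is affine, so that shearing makes it constant. Lemma~\ref{lem:reducible} shows that for constant $\beta$ the function $\tau$ is reducible. In this section $K$ is a space of order $\kappa\ge2$ and $\tau:K\to\mathbb{F}_2$ is a function. We use two theorems.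

\begin{theorem}[Kneser]\label{thm:kneser}
Let $X_1,\dots,X_k$ be finite nonempty subsets of an abelian group and let $I=\operatorname{stab}(X_1+\dots+X_k)$. Then $|X_1+\dots+X_k|\ge\sum_{i}|X_i+I|-(k-1)|I|$.
\end{theorem}

\begin{theorem}[Harper, 1966]\label{thm:harper}
Call two points of $\{0,1\}^\ell$ neighbors if they differ in exactly one coordinate. If $X\subset\{0,1\}^\ell$ and $|X|\ge\sum_{i\le r}\binom\ell i$, then $X$ together with its neighbors has at least $\sum_{i\le r+1}\binom\ell i$ elements.
\end{theorem}

The following consequence of Kneser's theorem is our tool against a deficiency of one.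

\begin{lemma}\label{lem:gap}
Let $X,T$ be nonempty subsets of a space with $\operatorname{stab}(X+T)\subset\operatorname{stab}(X)$. Then $|X+T|\ne|X|+1$.
\end{lemma}

\begin{proof}
Suppose $|X+T|=|X|+1$. The order of $I=\operatorname{stab}(X+T)$ divides $|X|$ and $|X|+1$, so $I=0$, and Kneser's theorem gives $|X|+1\ge|X|+|T|-1$, so $|T|\le2$. If $|T|=1$, then $|X+T|=|X|$. If $T=\{t,t+g\}$, then $g\ne0$ stabilizes $T$ and hence $X+T$. Both are contradictions.
\end{proof}

If $\tau$ is reducible with data $J,w$, then $\tau$ is constant on $v+P$ for $P=J$ and all $v\in Q=K\setminus(w+J)$, and $|P|+|Q|=\kappa$. The next lemma is a converse, with one point to spare.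

\begin{lemma}\label{lem:reducible}
Suppose $\Delta_d\tau\not\equiv0$ for all $d\ne0$. Let $P,Q\subset K$ satisfy $0\in P$, $|P|\ge2$, $Q\ne\emptyset$, $|P|+|Q|\ge\kappa-1$ and
\[
Q=\{v:\tau\text{ is constant on }v+P\},\qquad P=\{u:\tau(u+v)=\tau(v)\text{ for all }v\in Q\}.
\]
Then $\tau$ is reducible.
\end{lemma}

\begin{proof}
Put $s=|P|$, $J=\langle P\rangle\ne0$ and $R=K\setminus Q$, so $|R|\le s+1$. The plan is to show that each $J$-coset on which $\tau$ is not constant contributes more than $(s+1)/2$ points to $R$.

A $J$-coset on which $\tau$ is constant lies in $Q$. Let $\Theta$ be a $J$-coset on which $\tau$ is not constant, and $E_i=\Theta\cap\tau^{-1}(i)\ne\emptyset$ for $i=0,1$. A point $v\in\Theta$ lies in $R$ if and only if $v+P$ meets both $E_0$ and $E_1$, so $R\cap\Theta=(E_0+P)\cap(E_1+P)$. Since $0\in P$, the union of $E_0+P$ and $E_1+P$ is $\Theta$. Hence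
\[
|R\cap\Theta|=g_0+g_1,\qquad g_i=|E_i+P|-|E_i| .
\]
If $E_i+P=\Theta$, then $g_i=|E_{1-i}|\ge1$. If $E_i+P\ne\Theta$, we claim $g_i\ge2s/3$. Let $I=\operatorname{stab}(E_i+P)\subsetneq J$. Kneser's theorem gives $g_i\ge|P+I|-|I|$. The set $P+I$ contains $I$. If it were a union of at most two $I$-cosets, it would be a subspace containing $P$, hence equal to $J$, and $E_i+P=E_i+P+I=\Theta$. So $|P+I|\ge3|I|$ and $g_i\ge\frac23|P+I|\ge\frac23s$.

Thus $|R\cap\Theta|=|J|\ge s$ if $E_0+P=E_1+P=\Theta$, and otherwise $|R\cap\Theta|\ge\min(\frac23s+1,\frac43s)$. For $s\ge2$ all three bounds exceed $(s+1)/2$, so there is at most one such $\Theta$. There is at least one, because $J$ contains some $d\ne0$ and $\Delta_d\tau\not\equiv0$. So $\Theta$ is unique and $R\subset\Theta$. If $J\ne K$, then $\tau$ is reducible with $J$ and any $w\in\Theta$. Assume from now on $J=K=\Theta$.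

Since $Q\ne\emptyset$, we have $R\ne K$, so $E_i+P\ne K$ for some $i$. Replacing $\tau$ by $1+\tau$ changes neither hypotheses nor conclusion, so let $E_1+P\ne K$. Suppose also $E_0+P\ne K$. Then $\frac43s\le|R|\le s+1$, so $s\le3$. If $s=2$, then $P=J=K$ and $E_1+P=K$. If $s=3$, then $\kappa=4$ and some $E_i$ has at least two elements; for every $x\in K$ the sets $E_i$ and $x+P$ meet because $2+3>4$, so $E_i+P=K$. Both are contradictions. Hence $E_0+P=K$, $R=E_1+P$ and $Q=K\setminus(E_1+P)$.

As $E_1\subset E_1+P$, we have $\tau=0$ on $Q$, so $u\in P$ if and only if $u+v\notin E_1$ for all $v\in Q$; that is, $P=K\setminus(E_1+Q)$. The subspace $I=\operatorname{stab}(E_1+P)\subsetneq K$ stabilizes $Q$, hence $E_1+Q$, hence $P$. By Lemma~\ref{lem:gap}, $|E_1+P|\ne s+1$, and $s\le|E_1+P|\le s+1$ gives $|E_1+P|=s$. So $w+P=E_1+P$ for every $w\in E_1$, and any two elements of $E_1$ differ by an element of $I$. Thus $E_1\subset w+I$ and $\tau=0$ outside $w+I$. If $I\ne0$, then $\tau$ is reducible with $I,w$. If $I=0$, then $\tau$ is the indicator function of $w$; here $\kappa\ge4$, since $\kappa=2$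 would give $P=K$ and $E_1+P=K$. So $\tau$ is reducible.
\end{proof}

A function on $K$ is \emph{affine} if it has the form $\varphi+c$ with a functional $\varphi$ and a constant $c\in\mathbb{F}_2$.

\begin{lemma}\label{lem:affine}
Let $P,Q\subset K$ be nonempty with $|P|\le|Q|$ and $|P|+|Q|\ge\kappa-1$, and let $\beta:P\to\mathbb{F}_2$, $\gamma:Q\to\mathbb{F}_2$ satisfy $\tau(u+v)=\beta(u)+\gamma(v)$ for all $u\in P$, $v\in Q$. Then $\beta$ is the restriction of an affine function on $K$.
\end{lemma}

The hypothesis $|P|\le|Q|$ is needed: for $P=K$, $Q=\{0\}$, $\gamma=0$ the function $\beta=\tau$ is arbitrary. The proof takes a shortest relation that obstructs affineness. Along the cube spanned by this relation $\tau$ cannot follow $\beta$, and Harper's theorem shows that many points are outside $Q$, so $P$ is large. On the other hand, there is no shorter obstruction, and Kneser's theorem then shows that $P$ is small.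

\begin{proof}
The function $\beta$ extends to an affine function if and only if $(1,u)\mapsto\beta(u)$ extends to a functional on $\mathbb{F}_2\oplus K$. By \eqref{eq:extension} this fails exactly when there is a \emph{bad sequence}: a sequence in $P$ of even length with sum $0$ and $\beta$-sum $1$. Suppose there is one, and take one of minimal length. Its terms are distinct, since two equal terms could be deleted, and two distinct terms do not have sum $0$; so the length is $2j+2$ with $j\ge1$. Translate $P$ and $Q$ by the last term, which does not change the sums $u+v$, and add the same constant to $\beta$ and $\gamma$. Bad sequences remain bad because their length is even, and we may assume that the last term is $0$ and $\beta(0)=0$. Then $\gamma=\tau$ on $Q$, so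
\begin{equation}\label{eq:follow}
\tau(v+u)=\tau(v)+\beta(u)\qquad(u\in P,\ v\in Q).
\end{equation}
With $\ell=2j+1$, the other terms $u_1,\dots,u_\ell\in P$ satisfy $\sum u_r=0$ and $\sum\beta(u_r)=1$. No proper nonempty subfamily has sum $0$: otherwise it or its complement has sum $0$, $\beta$-sum $1$ and at most $2j$ terms, and appending the term $0$ if the number of terms is odd gives a bad sequence of length at most $2j$. So $E=\langle u_1,\dots,u_\ell\rangle$ has order $2^{\ell-1}=4^j$, and $\kappa\ge4^j$.

\emph{Lower bound for $|P|$.} Let $R=K\setminus Q$ and fix a coset $y+E$. For $\omega\in\{0,1\}^\ell$ put $x_\omega=y+\sum_r\omega_ru_r$ and $f(\omega)=\tau(x_\omega)+\sum_r\omega_r\beta(u_r)$. The map $\omega\mapsto x_\omega$ is two-to-one onto $y+E$ and identifies $\omega$ with its complement $\bar\omega$, while $f(\bar\omega)=f(\omega)+1$. So $\{f=1\}$ has $2^{\ell-1}=\sum_{i\le j}\binom\ell i$ elements, and the map is injective on $\{f=0\}$. If $\omega,\omega'$ differ only in coordinate $r$ and $f(\omega)\ne f(\omega')$, then $x_{\omega'}=x_\omega+u_r$ and $\tau(x_{\omega'})\ne\tau(x_\omega)+\beta(u_r)$,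 so $x_\omega\in R$ by \eqref{eq:follow}. By Harper's theorem at least $\binom\ell{j+1}=\binom{\ell}{j}$ points of $\{f=0\}$ have a neighbor in $\{f=1\}$. So at least $\binom\ell j$ of the $4^j$ points of $y+E$ lie in $R$, and
\[
|R|\ge c_j\kappa,\qquad c_j=\binom{2j+1}j\Big/4^j .
\]
From $2|Q|\ge\kappa-1$ and $\kappa$ even we get $|Q|\ge\kappa/2$, so $|R|\le\kappa/2$. Since $c_1=\frac34$, $c_2=\frac58$, $c_3=\frac{35}{64}$ exceed $\frac12$, we have $j\ge4$. Also $|P|\ge\kappa-1-|Q|=|R|-1\ge c_j\kappa-1$.

\emph{Upper bound for $|P|$.} In $G=K\oplus\mathbb{F}_2$ let $\alpha=(0,1)$, let $Y=\{(u,\beta(u)):u\in P\}\ni0$, and let $jY$ be the sum of $j$ copies of $Y$. There is no bad sequence of length $2j$, so $\alpha\notin jY+jY$. Hence $jY$ and $\alpha+jY$ are disjoint, and $|jY|\le|G|/2=\kappa$. Let $I=\operatorname{stab}(jY)$ and $t=|Y+I|/|I|$. If $t\le2$, then $Y+I\supseteq I$ is a subspace, and $jY=jY+I$ is the sum of $j$ copies of it, so $jY=Y+I$. This subspace contains $\sum_r(u_r,\beta(u_r))=\alpha$ and $0$, contradicting $\alpha\notin jY+jY$. So $t\ge3$. Kneser's theorem gives $\kappa\ge|jY|\ge\bigl(jt-(j-1)\bigr)|I|$.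 The inequality $3(jt-j+1)\ge(2j+1)t$ is equivalent to $(j-1)(t-3)\ge0$, so
\[
|P|=|Y|\le t|I|\le\frac{t\,\kappa}{jt-j+1}\le\frac{3\kappa}{2j+1}.
\]

\emph{Conclusion.} The two bounds give $\bigl((2j+1)c_j-3\bigr)\kappa\le2j+1$. We have $c_{j+1}/c_j=\frac{2j+3}{2(j+2)}$, so the ratio of consecutive terms of $(2j+1)c_j$ is $\frac{(2j+3)^2}{2(j+2)(2j+1)}=\frac{4j^2+12j+9}{4j^2+10j+4}>1$. At $j=4$ the term is $9\cdot\frac{126}{256}>4$. Hence $\kappa<2j+1$, contradicting $\kappa\ge4^j$.
\end{proof}

\section{Good hyperplanes}\label{sec:hyperplane}

We return to the setting of Section~\ref{sec:setup} and assume $|D|=2$. By induction $Z=S\cap U$ has a skeleton. Fix a \emph{minimal} one, with the notation of Definition~\ref{def:skeleton} and Section~\ref{sec:tau}. All statements of this section hold for every minimal skeleton of $Z$; this matters at the end, when we change the skeleton.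

Call the cosets of $K$ in $F$ \emph{cells}, and the cosets of $K'$ in $F\setminus U$ \emph{blocks}. Each block consists of four cells. Let $\Omega$ be the set of blocks, so $\kappa|\Omega|=|U|/4$. For a block $\xi$ let $\sigma(\xi)$ be the set of cells in $\xi$ that meet $S$, and define its excess, in this section, by $\varepsilon(\xi)=|S\cap\xi|-\kappa$. Since $|S\setminus U|=|U|/2+e-(|U|/4+1)$,
\begin{equation}\label{eq:budget}
\sum_{\xi\in\Omega}\varepsilon(\xi)=e-1\ge-1 .
\end{equation}
A counterexample, $e=0$, would be a total excess of $-1$. The letter $\eta$ denotes cosets of $K'$ in $U$. The full cells $s(\eta)$ make different blocks interact only through the sets $\sigma(\xi)$, and this localizes completeness to single blocks.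

\begin{lemma}\label{lem:blocks}
\begin{itemize}
\item[(a)] If $\xi\ne\xi'$ are blocks and $\eta=\xi+\xi'$, then $\sigma(\xi')$ and $\sigma(\xi)+s(\eta)$ are disjoint subsets of the set of four cells in $\xi'$. In particular $|\sigma(\xi)|+|\sigma(\xi')|\le4$.
\item[(b)] Let $y\in\xi$ with $y+K\in\sigma(\xi)$. Then $y\notin S$ if and only if $y\in(Z\cap K')+(S\cap\xi)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If cells $g\in\sigma(\xi)$ and $g'\in\sigma(\xi')$ had $g+g'=s(\eta)$, a point of $S\cap g$ and a point of $S\cap g'$ would add up to a point of $s(\eta)\subset S$.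

(b) ``If'' is the cap property. Let $y\notin S$. Since $y\notin U$, completeness gives $y=z+y'$ with $z\in Z$, $y'\in S\setminus U$. If $z\in s(\eta)$ with $\eta\ne K'$, then $y'\in\xi+\eta$ and $y+K$ lies in both $\sigma(\xi)$ and $\sigma(\xi+\eta)+s(\eta)$, contradicting (a). So $z\in K'$ and $y'\in\xi$.
\end{proof}

If $|\sigma(\xi)|=2$, the two cells differ by $A$, $B$ or $C$; this is the \emph{type} of $\xi$.

\begin{lemma}\label{lem:small}
If $|\sigma(\xi)|\le2$, then $\varepsilon(\xi)=0$ or $\varepsilon(\xi)\le-2$. If $\sigma(\xi)=\emptyset$, then $\varepsilon(\xi)\le-2$. If $|\sigma(\xi)|=1$, then $S\cap\xi$ is a full cell. If $\xi$ has type $B$ or $C$ and $\varepsilon(\xi)=0$, then $\kappa=2$.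
\end{lemma}

\begin{proof}
If $\sigma(\xi)=\emptyset$, then $\varepsilon(\xi)=-\kappa\le-2$. In Lemma~\ref{lem:blocks}(b) the two points of $\xi$ lie in different cells, because $Z\cap K=\emptyset$. So if $|\sigma(\xi)|=1$, no point of the cell is missing from $S$, and $\varepsilon(\xi)=0$.

\emph{Type $A$.} Write $S\cap\xi=(p+X)\cup(p+a+Y)$ with $X,Y\subset K$. Since $Z\cap A=\{a\}$, Lemma~\ref{lem:blocks}(b) says that $p+x\notin S$ if and only if $x\in Y$. So $X=K\setminus Y$ and $\varepsilon(\xi)=0$.

\emph{Type $B$.} Write $S\cap\xi=(p+X)\cup(p+b+Y)$ with $X,Y\subset K$ nonempty. Since $Z\cap B=b+T$, Lemma~\ref{lem:blocks}(b) gives $X=K\setminus(Y+T)$ and $Y=K\setminus(X+T)$. Thus $\varepsilon(\xi)=|X|-|X+T|\le0$. The stabilizer of $X+T$ stabilizes $Y$, hence $Y+T$, hence $X$, so $\varepsilon(\xi)\ne-1$ by Lemma~\ref{lem:gap}. Suppose $\varepsilon(\xi)=0$. Then $X+t=X+T$ for all $t\in T$, so $T$ lies in one coset $w+J$ of $J=\operatorname{stab}(X)$. We have $J\ne K$, since $X=K$ would give $Y=\emptyset$. If $|T|\ge2$, then $J\ne0$ and $\tau=0$ outside $w+J$, so $\tau$ is reducible, contradicting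 Corollary~\ref{cor:minimal}. So $|T|=1$, and $\kappa=2$ by the same corollary.

\emph{Type $C$.} Write $S\cap\xi=(p+X)\cup(p+a+b+Y)$. Since $Z\cap C=a+b+T^c$, the equations are those of type $B$ with $T^c$ in place of $T$, and Corollary~\ref{cor:minimal} is symmetric in $T$ and $T^c$.
\end{proof}

We now distinguish cases by the largest value of $|\sigma(\xi)|$.

\begin{proposition}\label{prop:two}
If $|\sigma(\xi)|\le2$ for all blocks $\xi$, then $e=1$ and $S$ has a skeleton.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:small} each excess is $0$ or at most $-2$. By \eqref{eq:budget} all are $0$, so $e=1$ and $|\sigma(\xi)|\in\{1,2\}$.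

We arrange that all blocks with two cells have type $A$. For $\kappa\ge4$ this holds by Lemma~\ref{lem:small}. Let $\kappa=2$, $K=\{0,d\}$. If blocks $\xi,\xi'$ had different types, then $\sigma(\xi')$ and $\sigma(\xi)+s(\xi+\xi')$ would be cosets of two different subgroups of order $2$ of $K'/K$ inside $\xi'/K$. Two such subgroups generate $K'/K$, so the cosets meet, contradicting Lemma~\ref{lem:blocks}(a). So at most one type occurs. Since $|T|=|T^c|=1$, each of $A,B,C$ contains a single point of $Z$, and the three points add up to $T+T^c=\{d\}$. For any relabeling $A',B',C'$ with points $a',b',c'$ we have $C'=\{c',c'+d\}=\{c',a'+b'\}$, so (S1)--(S3) still hold. Relabel so that the type that occurs is $A$.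

We claim that no three points of $S\setminus\{a\}$ have their sum in $K$. Otherwise let $g_1,g_2,g_3$ be their cells, with $g_1+g_2+g_3=K$. If some $g_i$ were contained in $S$, the other two points would add up to a point of $g_i\subset S$. The cells $s(\eta)$ and the cells of blocks with $|\sigma(\xi)|=1$ are contained in $S$, and $K,A$ contain no point of $S\setminus\{a\}$. So each $g_i$ is $B$, $C$, or a cell in $\sigma(\xi)$ for a block of type $A$. The number of $g_i$ outside $U$ is $0$ or $2$. If it is $0$, the sum of three elements of $\{B,C\}$ is $B$ or $C$, not $K$. If it is $2$, the third cell is $B$ or $C$, so the two lie in the same block and their sum is $K$ or $A$, which differs from the third cell. This proves the claim, and Lemma~\ref{lem:recognition} applies with $z=a$ and any $\delta\in K\setminus\{0\}$.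
\end{proof}

\begin{proposition}\label{prop:three}
No block has $|\sigma(\xi)|=3$.
\end{proposition}

\begin{proof}
Suppose $|\sigma(\xi_0)|=3$. By Lemma~\ref{lem:blocks}(a) all other blocks have $|\sigma(\xi)|\le1$, hence $\varepsilon(\xi)\le0$, and $\varepsilon(\xi_0)\ge-1$ by \eqref{eq:budget}. Let $g$ be the cell of $\xi_0$ that misses $S$, and choose $p\in S\cap(g+A)$. Then $g=p+A$ and
\[
S\cap\xi_0=(p+P)\cup(p+b+X_B)\cup(p+a+b+X_C)
\]
with nonempty $P,X_B,X_C\subset K$ and $0\in P$. Recall $Z\cap K'=\{a\}\cup(b+T)\cup(a+b+T^c)$. A point of $p+K$ can be reached from $p+B$ by $Z\cap B$ and from $p+C$ by $Z\cap C$; a point of $p+B$ from $p+K$ by $Z\cap B$ and from $p+C$ by $a$; a point of $p+C$ from $p+K$ by $Z\cap C$ and from $p+B$ by $a$. Lemma~\ref{lem:blocks}(b) gives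
\begin{gather*}
P=K\setminus\bigl((X_B+T)\cup(X_C+T^c)\bigr),\\
X_B=K\setminus\bigl((P+T)\cup X_C\bigr),\qquad X_C=K\setminus\bigl((P+T^c)\cup X_B\bigr).
\end{gather*}
Now $v\notin P+T$ means $\tau\equiv0$ on $v+P$, and $v\notin P+T^c$ means $\tau\equiv1$ on $v+P$. So $\tau\equiv0$ on $v+P$ for $v\in X_B$, and $\tau\equiv1$ on $v+P$ for $v\in X_C$. Conversely, if $\tau\equiv0$ on $v+P$, then $v\notin P+T$ and $v\notin X_C$, so $v\in X_B$; if $\tau\equiv1$ on $v+P$, then $v\notin P+T^c$ and $v\notin X_B$, so $v\in X_C$. Thus the disjoint union $Q=X_B\cup X_C$ is the set of $v$ with $\tau$ constant on $v+P$. Since $0\in P$, we have $\tau=0$ on $X_B$ and $\tau=1$ on $X_C$, and the first equation says that $u\in P$ if and only if $\tau(u+v)=\tau(v)$ for all $v\in Q$. Finally $|P|+|Q|=\kappa+\varepsilon(\xi_0)\ge\kappa-1$.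

If $|P|\ge2$, Lemmas~\ref{lem:derivative} and~\ref{lem:reducible} show that $\tau$ is reducible, contradicting Corollary~\ref{cor:minimal}. So $P=\{0\}$, $X_B=T^c$, $X_C=T$, and with $q=p+a$,
\[
S\cap\xi_0=\{p\}\cup(p+b+T^c)\cup(p+a+b+T)=q+(Z\cap K').
\]
This is the situation of $S_{10}$, and we show that $q$ is a period of $S$. Every block $\xi\ne\xi_0$ is $\xi_0+\eta$ with $\eta\ne K'$. Since $\sigma(\xi_0)=\{q+A,q+B,q+C\}$, Lemma~\ref{lem:blocks}(a) leaves only one cell:
\begin{equation}\label{eq:onecell}
S\cap(\xi_0+\eta)\subset q+s(\eta)\qquad(\eta\ne K').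
\end{equation}
Suppose $y\in q+s(\eta)$ and $y\notin S$. Then $y=z+y'$ with $z\in Z$, $y'\in S\setminus U$. If $z\in K'$, then $y'\in q+s(\eta)$ by \eqref{eq:onecell}, so $z\in K$, against (S1). If $z\in s(\eta)$, then $y'\in q+K$, a cell that misses $S$. If $z\in s(\eta')$ with $\eta'\ne\eta,K'$, then $y'\in\xi_0+\eta+\eta'$, so $y'\in q+s(\eta+\eta')$ by \eqref{eq:onecell}, and $s(\eta)=s(\eta')+s(\eta+\eta')$, which is impossible for three cells inside the cap $Z$. So equality holds in \eqref{eq:onecell} for all $\eta$. Hence $S\setminus U=q+Z$ and $S=Z\cup(q+Z)$ has the period $q\ne0$, a contradiction.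
\end{proof}

\begin{proposition}\label{prop:four}
If $|\sigma(\xi_0)|=4$ for some block $\xi_0$, then $Z$ has a minimal skeleton for which no block has four cells meeting $S$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:blocks}(a) all other blocks miss $S$. Fix $p\in\xi_0$. Since $a\in S$, no two points of $S$ differ by $a$, so $S\cap\xi_0$ consists of points
\[
p+u+\beta(u)a\quad(u\in P),\qquad p+b+v+\gamma(v)a\quad(v\in Q)
\]
for sets $P,Q\subset K$ and functions $\beta:P\to\mathbb{F}_2$, $\gamma:Q\to\mathbb{F}_2$. All four cells meet $S$, so $\beta$ and $\gamma$ take both values and $|P|,|Q|\ge2$. The sum $b+(u+v)+(\beta(u)+\gamma(v))a$ of two such points is not in $Z$, so \eqref{eq:tau} gives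
\[
\tau(u+v)=\beta(u)+\gamma(v)\qquad(u\in P,\ v\in Q).
\]
Replacing $p$ by $p+b$ exchanges $(P,\beta)$ and $(Q,\gamma)$, so we may assume $|P|\le|Q|$. By \eqref{eq:budget},
\[
|P|+|Q|=|S\setminus U|=\kappa|\Omega|+e-1\ge\kappa|\Omega|-1 .
\]

Suppose $|\Omega|\ge2$. From $\kappa|\Omega|-1\le2\kappa$ we get $|\Omega|=2$, and then $Q=K$ and $|P|\ge\kappa-1$. For $u,u'\in P$ and all $v\in K$ we have $\tau(u+v)+\tau(u'+v)=\beta(u)+\beta(u')$, so $\Delta_{u+u'}\tau$ is constant. If $u,u',u''\in P$ were distinct, two of them would have the same $\beta$-value, and the corresponding $\Delta_d\tau$ with $d\ne0$ would vanish, against Lemma~\ref{lem:derivative}. So $|P|\le2$, $\kappa\le3$, $\kappa=2$, and $N=2|U|=8\kappa|\Omega|=32$. This contradicts $N\ge64$.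

So $|\Omega|=1$, which means $K'=U$, and $|P|+|Q|\ge\kappa-1$. By Lemma~\ref{lem:affine}, $\beta=\varphi+c$ on $P$ for a functional $\varphi$ on $K$ and a constant $c$. By Lemma~\ref{lem:shear}, $K_\varphi$ defines a skeleton of $Z$ of size $\kappa$, so a minimal one, and its only block is again $\xi_0=F\setminus U$. The points $p+u+\beta(u)a=p+ca+(u+\varphi(u)a)$ lie in $p+ca+K_\varphi$, and the points $p+b+v+\gamma(v)a$ lie in $p+(B\cup C)$. So the coset $p+(c+1)a+K_\varphi$, which is contained in $p+(K\cup A)$, misses $S$.
\end{proof}

The case $|\Omega|=2$, $\kappa=2$ that was excluded by $N\ge64$ does occur for $N=32$: it is $S_9$ with the skeleton of Example~\ref{ex:frame}, whose four points outside $U$ lie in the four cells of the block $q+\langle f_1,f_2,f_3\rangle$.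

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We use induction on $|F|$. For $|F|\le32$ the theorem is Corollary~\ref{cor:base}. Let $|F|\ge64$ and take $U$, $Z$, $D$ as in Section~\ref{sec:setup}. If $|D|\ge4$, apply Proposition~\ref{prop:codim2}. If $|D|=2$, then by Proposition~\ref{prop:four} we can choose a minimal skeleton of $Z$ with $|\sigma(\xi)|\le3$ for all blocks. By Proposition~\ref{prop:three}, $|\sigma(\xi)|\le2$ for all blocks, and Proposition~\ref{prop:two} gives $e=1$ and a skeleton of $S$.
\end{proof}

By the reductions in Section~\ref{sec:skeleton}, Theorems~\ref{thm:classification} and~\ref{thm:main} follow.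

\begin{thebibliography}{1}
\bibitem{sizes}
\emph{On sizes of complete caps in projective spaces $\mathrm{PG}(n,q)$ and arcs in planes $\mathrm{PG}(2,q)$},
\texttt{https://typeset.io/pdf/\allowbreak on-sizes-of-complete-caps-\allowbreak in-projective-spaces-\allowbreak pg-n-q-and-uo9zo675pg.pdf}
\end{thebibliography}
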